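\title{Integral points of the tensor product cone of $\mathrm{Sp}(2n,\mathbb{C})$ that carry no invariants}

\begin{abstract}
Let $G$ be a simply connected complex semisimple group and let $C$ be the cone generated by the triples of dominant weights $(\lambda,\mu,\nu)$ for which $V(\lambda)\otimes V(\mu)\otimes V(\nu)$ has a nonzero invariant. A conjecture for groups that are not simply laced predicts that an integral point of $C$ has a nonzero invariant as soon as $\lambda+\mu+\nu$ is trivial on every element of the maximal torus with semisimple centralizer. We give a counterexample for $\mathrm{Sp}(8,\mathbb{C})$. We also show that the conjecture fails for $\mathrm{Sp}(2n,\mathbb{C})$ for all $n\ge 4$, and that for these groups no congruence condition on $\lambda+\mu+\nu$ can repair it.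
\end{abstract}

\section{The problem and the results}

\subsection*{The semigroup and the cone}
Let $G$ be a simply connected complex semisimple group, $T$ a maximal torus, and fix a Borel subgroup containing $T$. Weights are characters of $T$; they form the lattice $P$, written additively, and $\gamma(t)\in\mathbb{C}^\times$ is the value of $\gamma\in P$ at $t\in T$. For a dominant weight $\gamma$ let $V(\gamma)$ be the irreducible representation of $G$ with highest weight $\gamma$. For dominant $\lambda,\mu,\nu$ put
\[
c(\lambda,\mu,\nu)=\dim\bigl(V(\lambda)\otimes V(\mu)\otimes V(\nu)\bigr)^G,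
\]
the multiplicity of $V(\nu)^*$ in $V(\lambda)\otimes V(\mu)$. The \emph{tensor product semigroup} $C_{\mathrm{Rep}}$ is the set of triples with $c(\lambda,\mu,\nu)\neq 0$, and $C$ is the rational polyhedral cone that it generates in the product of three copies of the real dominant chamber. An \emph{integral point} of $C$ is a triple of dominant weights lying in $C$.

The set $C_{\mathrm{Rep}}$ is closed under addition. Indeed, for a maximal unipotent subgroup $U$, the ring $A=\mathbb{C}[G]^U=\bigoplus_\gamma V(\gamma)^*$ is graded by dominant weights, and $A\otimes A\otimes A\subset\mathbb{C}[G^3]$ has no zero divisors, so a product of nonzero homogeneous invariants is a nonzero homogeneous invariant. An integral point of $C$ is a nonnegative combination of linearly independent elements of $C_{\mathrm{Rep}}$, necessarily with rational coefficients. Hence a triple of dominant weights lies in $C$ exactly when some positive multiple of it lies in $C_{\mathrm{Rep}}$. The cone is cut out by linear inequalities and forgets all arithmetic, and the question is which arithmetic condition must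 be added to recover $C_{\mathrm{Rep}}$.

For $G=\mathrm{SL}_2$ the Clebsch--Gordan rule answers this. Dominant weights are integers $p\ge0$, and $c(p,q,r)$ is $1$ if $|p-q|\le r\le p+q$ and $p+q+r$ is even, and $0$ otherwise. The cone $C$ is given by the triangle inequalities, and the parity condition says that $-1\in\mathrm{SL}_2$ acts trivially on the tensor product. In any $G$, a central element $z$ acts on $V(\gamma)$ by the scalar $\gamma(z)$, so every triple in $C_{\mathrm{Rep}}$ satisfies
\begin{equation}\label{eq:center}
(\lambda+\mu+\nu)(z)=1\qquad\text{for all } z\in Z(G).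
\end{equation}
The first guess is that \eqref{eq:center} is all that is missing. It is wrong for $\mathrm{Sp}(4)$.

\subsection*{Symplectic groups}
Let $\mathrm{Sp}(2n)=\mathrm{Sp}(2n,\mathbb{C})$ be the group of the symplectic form $\omega$ on $\mathbb{C}^{2n}$ with basis $b_1,\dots,b_n,b'_1,\dots,b'_n$, where $\omega(b_i,b'_j)=\delta_{ij}$ and $\omega(b_i,b_j)=\omega(b'_i,b'_j)=0$. An element $t=(t_1,\dots,t_n)$ of $T$ acts by $t_i$ on $b_i$ and by $t_i^{-1}$ on $b_i'$. Then $P=\mathbb{Z}^n$ with standard basis $\varepsilon_1,\dots,\varepsilon_n$ and $x(t)=\prod t_i^{x_i}$. The positive roots are $\varepsilon_i\pm\varepsilon_j$ $(i<j)$ and $2\varepsilon_i$; the simple roots are $\alpha_i=\varepsilon_i-\varepsilon_{i+1}$ $(i<n)$ and $\alpha_n=2\varepsilon_n$, with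
\[
\langle\gamma,\alpha_i^\vee\rangle=\gamma_i-\gamma_{i+1}\quad(i<n),\qquad \langle\gamma,\alpha_n^\vee\rangle=\gamma_n .
\]
A weight $\gamma$ is dominant when $\gamma_1\ge\dots\ge\gamma_n\ge0$. The Weyl group $W$ consists of the signed permutations of the coordinates. It contains $-1$, so each $V(\gamma)$ is self-dual, and $c(\lambda,\mu,\nu)$ is the multiplicity of $V(\nu)$ in $V(\lambda)\otimes V(\mu)$. The center is $\{\pm1\}$, and \eqref{eq:center} says that the coordinates of $\lambda+\mu+\nu$ have even sum.

\begin{example}\label{ex:five}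
Let $G=\mathrm{Sp}(4)$. The wedge product $\Lambda^2\mathbb{C}^4\times\Lambda^2\mathbb{C}^4\to\Lambda^4\mathbb{C}^4\cong\mathbb{C}$ is an invariant nondegenerate symmetric form, and the invariant vector $b_1\wedge b_1'+b_2\wedge b_2'$ is not isotropic. Its orthogonal complement $E$ has dimension $5$, carries an invariant nondegenerate symmetric form, and has the weights $\pm(1,1)$, $\pm(1,-1)$, $(0,0)$, each with multiplicity one. This is $V(1,1)$, and $\mathrm{Sp}(4)$ acts on it through the double cover $\mathrm{Sp}(4)\to\mathrm{SO}_5$. In an orthonormal basis $E\otimes E$ is the space of $5\times5$ matrices under conjugation. It splits into the skew matrices, the traceless symmetric matrices and the scalars, which are irreducible of dimensions $10$, $14$, $1$. None is $E$, so $c((1,1),(1,1),(1,1))=0$. The traceless symmetric matrices form $V(2,2)$ (both identifications are contained in Lemma~\ref{lem:parity} below), and the invariant trilinear form $\operatorname{tr}(XYZ)$ on them takes the value $-6$ at $X=Y=Z=\operatorname{diag}(1,1,-2,0,0)$. So $c((2,2),(2,2),(2,2))\ne0$. The triple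 $((1,1),(1,1),(1,1))$ is an integral point of $C$, its sum $(3,3)$ satisfies \eqref{eq:center}, and it is not in $C_{\mathrm{Rep}}$.
\end{example}

\subsection*{The conjecture}
One may try to keep the form of \eqref{eq:center} and test on more elements of $T$. Since $G$ is simply connected, the centralizer $Z_G(t)$ of $t\in T$ is a connected reductive group; it is semisimple exactly when its center is finite. Central elements have this property, and for $\mathrm{SL}_m$ they are the only ones, because an element with two distinct eigenvalues has a torus in the center of its centralizer. For $\mathrm{Sp}(2n)$ there are more: they are the $t$ with all $t_i=\pm1$, and a weight is trivial on all of them exactly when it lies in $2\mathbb{Z}^n$ (Lemma~\ref{lem:centralizer}). This excludes the sum $(3,3)$ of Example~\ref{ex:five}. The following statement appears in the problem list \cite{problems} under the names of Knutson and Tao.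

\begin{quote}
\textbf{Conjecture.} Let $G$ be a simply connected complex semisimple group whose root system is not simply laced. Let $(\lambda,\mu,\nu)$ be an integral point of $C$ such that $(\lambda+\mu+\nu)(t)=1$ for all $t\in T$ with $Z_G(t)$ semisimple. Then $(\lambda,\mu,\nu)\in C_{\mathrm{Rep}}$.
\end{quote}

In \cite{problems} the representation problem is stated for the Langlands dual group $G^\vee$, with $\lambda,\mu,\nu\in P_+^\vee$, while the conjecture takes $T$ and the centralizers in $G$ and evaluates $\lambda+\mu+\nu$ on $T$. We read it with a single group: $\lambda,\mu,\nu$ are dominant characters of the maximal torus of $G$, and the representations are those of $G$. This is our interpretation of that notation.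

\subsection*{Results}
The Conjecture is false.

\begin{theorem}\label{thm:sp8}
Let $G=\mathrm{Sp}(8,\mathbb{C})$ and
\[
\lambda=(4,4,1,0),\qquad\mu=(4,2,1,1),\qquad\nu=(4,4,4,3).
\]
Then $(\lambda,\mu,\nu)\in C$, and $(\lambda+\mu+\nu)(t)=1$ for every $t\in T$ with $Z_G(t)$ semisimple, but $(\lambda,\mu,\nu)\notin C_{\mathrm{Rep}}$.
\end{theorem}

One could hope to exclude this triple by a finer congruence on $\lambda+\mu+\nu$, as the Conjecture excludes Example~\ref{ex:five}. The second theorem shows that no congruence does.

\begin{theorem}\label{thm:general}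
Let $n\ge4$ and $N\ge2$. There are dominant weights $\lambda,\mu,\nu$ of $\mathrm{Sp}(2n,\mathbb{C})$ with $\lambda+\mu+\nu\in N\mathbb{Z}^n$ and, for all $k\ge1$,
\[
c(k\lambda,k\mu,k\nu)=\begin{cases}1,&k\text{ even},\\ 0,&k\text{ odd}.\end{cases}
\]
Consequently, let $G=\mathrm{Sp}(2n,\mathbb{C})\times G'$ with $n\ge4$ and $G'$ any simply connected semisimple group, and let $P$ be the weight lattice of $G$. Then:
\begin{itemize}
\item[(a)] the Conjecture fails for $G$;
\item[(b)] there is no subgroup $\Lambda\subset P$ of finite index such that every integral point $(\lambda,\mu,\nu)\in C$ with $\lambda+\mu+\nu\in\Lambda$ lies in $C_{\mathrm{Rep}}$;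
\item[(c)] if $\Lambda\subset P$ has finite index and $d\ge1$ is such that $(d\lambda,d\mu,d\nu)\in C_{\mathrm{Rep}}$ for all integral points $(\lambda,\mu,\nu)\in C$ with $\lambda+\mu+\nu\in\Lambda$, then $d$ is even.
\end{itemize}
\end{theorem}

The remaining types $C_2$, $C_3$, $B_n$ with $n\ge3$, $F_4$ and $G_2$ are not settled here.

The plan is to transplant Example~\ref{ex:five} into $\mathrm{Sp}(8)$. The multiplicity $c(\lambda,\mu,\nu)$ is the dimension of a subspace of the weight space $V(\mu)_{\nu-\lambda}$ cut out by powers of the simple root vectors, and a weight space on a face of the weight polytope of $V(\mu)$ is a weight space for a smaller group (Section~\ref{sec:tools}). For $\mathrm{Sp}(4)$ this turns the example into a parity count (Section~\ref{sec:sp4}). In $\mathrm{Sp}(8)$ we use a face governed by $\mathrm{GL}_2\times\mathrm{Sp}(4)$: the factor $\mathrm{Sp}(4)$ produces the parity, and the factor $\mathrm{GL}_2$ contributes only a line but leaves enough freedom to adjust $\lambda+\mu+\nu$ (Section~\ref{sec:sp8}). Section~\ref{sec:general} treats all moduli and ranks.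

\section{Elements with semisimple centralizer}

\begin{lemma}\label{lem:centralizer}
Let $G=\mathrm{Sp}(2n)$ and $t\in T$. Then $Z_G(t)$ is semisimple if and only if $t_i\in\{\pm1\}$ for all $i$. A weight $\gamma$ satisfies $\gamma(t)=1$ for all such $t$ if and only if $\gamma\in2\mathbb{Z}^n$.
\end{lemma}

\begin{proof}
Let $M_a\subset\mathbb{C}^{2n}$ be the $a$-eigenspace of $t$. For $u\in M_a$ and $v\in M_b$ we have $\omega(u,v)=\omega(tu,tv)=ab\,\omega(u,v)$, so $\omega$ pairs $M_a$ only with $M_{a^{-1}}$.

Suppose that $t$ has an eigenvalue $z\ne\pm1$, so that $z\neq z^{-1}$. For $s\in\mathbb{C}^\times$ let $g_s$ act by $s$ on $M_z$, by $s^{-1}$ on $M_{z^{-1}}$, and by $1$ on the other eigenspaces. For each $a$, the scalars by which $g_s$ acts on $M_a$ and on $M_{a^{-1}}$ have product $1$, so $g_s$ preserves $\omega$, and it commutes with $t$. Every element of $Z_G(t)$ preserves each $M_a$ and therefore commutes with $g_s$. So the center of $Z_G(t)$ is infinite, and $Z_G(t)$ is not semisimple.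

If all $t_i$ are $\pm1$, then $\mathbb{C}^{2n}=M_1\oplus M_{-1}$ is an orthogonal sum of symplectic subspaces and $Z_G(t)=\mathrm{Sp}(M_1)\times\mathrm{Sp}(M_{-1})$ is semisimple. For such $t$ and $\gamma\in2\mathbb{Z}^n$ we have $\gamma(t)=1$. Conversely, the element with $t_i=-1$ and all other coordinates $1$ gives $\gamma(t)=(-1)^{\gamma_i}$.
\end{proof}

\section{Multiplicities as kernels, and faces of the weight polytope}\label{sec:tools}

In this section $G$ is as in the Conjecture or simply laced, $\mathfrak{t}\subset\mathfrak{g}$ are the Lie algebras of $T\subset G$, $\mathfrak{n}$ is the sum of the positive root spaces, and $e_i$ is a root vector for the simple root $\alpha_i$. We write $V_x$ for the weight space of weight $x$ in a representation $V$. We use two textbook facts: the multiplicity of $V(\nu)$ in a finite-dimensional representation is the dimension of the space of vectors of weight $\nu$ killed by $\mathfrak{n}$; and the weights of $V(\gamma)$ lie in the convex hull of $W\gamma$, the weight polytope. For $\mathrm{Sp}(2n)$ the functions $|x_i|$ and $|x_i|+|x_j|$ are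 convex, with maxima $\gamma_1$ and $\gamma_1+\gamma_2$ on the signed permutations of $\gamma$. So every weight $x$ of $V(\gamma)$ satisfies
\begin{equation}\label{eq:hull}
|x_i|\le\gamma_1\quad\text{for all } i,\qquad |x_i|+|x_j|\le\gamma_1+\gamma_2\quad\text{for } i\neq j.
\end{equation}

The first tool replaces the tensor product by a single weight space of one factor.

\begin{lemma}[Parthasarathy--Ranga Rao--Varadarajan]\label{lem:prv}
For dominant $\lambda,\mu,\nu$, the multiplicity of $V(\nu)$ in $V(\lambda)\otimes V(\mu)$ equals
\[
\dim\bigl\{v\in V(\mu)_{\nu-\lambda}\ :\ e_i^{\langle\lambda,\alpha_i^\vee\rangle+1}v=0\ \text{ for all } i\bigr\}.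
\]
\end{lemma}

\begin{proof}
Identify $V(\lambda)\otimes V(\mu)$ with $\operatorname{Hom}(V(\lambda)^*,V(\mu))$. Vectors killed by $\mathfrak{n}$ become $\mathfrak{n}$-homomorphisms, so we must count $\mathfrak{n}$-homomorphisms $\phi$ that raise weights by $\nu$. Recall the standard presentation of $V(\gamma)$: it is generated by a highest weight vector over the enveloping algebra of the negative root spaces, and the annihilator of that vector there is the left ideal generated by the $f_i^{\langle\gamma,\alpha_i^\vee\rangle+1}$, where $f_i$ is a root vector for $-\alpha_i$. Apply this to $V(\lambda)^*$ with positive and negative roots exchanged. Its lowest weight vector $f$ has weight $-\lambda$, it generates $V(\lambda)^*$ over $U(\mathfrak{n})$, and its annihilator in $U(\mathfrak{n})$ is the left ideal generated by the $e_i^{\langle\lambda,\alpha_i^\vee\rangle+1}$. Hence $\phi\mapsto\phi(f)$ is an isomorphism from $\operatorname{Hom}_{\mathfrak{n}}(V(\lambda)^*,V(\mu))$ onto the space of $v\in V(\mu)$ killed by these elements. Since $\phi(uf)=u\phi(f)$ for $u\in U(\mathfrak{n})$, the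 map $\phi$ raises weights by $\nu$ if and only if $\phi(f)$ has weight $\nu-\lambda$.
\end{proof}

When $\langle\lambda,\alpha_i^\vee\rangle$ is large compared with $\mu$, the $i$th condition is empty; when it is $0$, the condition is $e_iv=0$. We will choose $\lambda$ so that one condition is of the second kind and the others are empty. It then remains to understand how one $e_i$ acts on one weight space of $V(\mu)$. Weight spaces in the interior of the polytope are hard to describe, but those on a face are weight spaces for a Levi subgroup.

\begin{lemma}\label{lem:face}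
Let $h\colon P\to\mathbb{Z}$ be linear with $h(\alpha)\ge0$ for all positive roots $\alpha$, and let $L\supset T$ be the Levi subgroup whose roots are those with $h(\alpha)=0$. For dominant $\gamma$, the maximum of $h$ on the weights of $V(\gamma)$ is $h(\gamma)$, and the sum $F$ of the weight spaces $V(\gamma)_x$ with $h(x)=h(\gamma)$ is the irreducible $L$-module of highest weight $\gamma$.
\end{lemma}

\begin{proof}
Each weight of $V(\gamma)$ is $\gamma$ minus a sum of positive roots, which gives the maximum. The root vectors of $L$ do not change $h$, so $F$ is $L$-stable. Let $v\in F$ be killed by the positive root vectors of $L$. Every other positive root has $h(\alpha)>0$, and its root vector kills $v$ because $h$ is maximal on $F$. So $v$ is killed by $\mathfrak{n}$ and is a multiple of the highest weight vector of $V(\gamma)$. As $L$ is reductive, $F$ is completely reducible, and it has only one line of highest weight vectors.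
\end{proof}

For $\mathrm{Sp}(2n)$ we use $h(x)=x_1+\dots+x_r$, which is nonnegative on positive roots. It vanishes on the roots $\varepsilon_i-\varepsilon_j$ with $i,j\le r$ and on the roots that involve only the coordinates after the $r$th. So $L=\mathrm{GL}_r\times\mathrm{Sp}(2n-2r)$, where $\mathrm{GL}_r$ acts on the span of $b_1,\dots,b_r$ and dually on the span of $b'_1,\dots,b'_r$. An irreducible module of a product is an external tensor product, so
\begin{equation}\label{eq:levi}
F\cong V_{\mathrm{GL}_r}(\gamma_1,\dots,\gamma_r)\boxtimes V_{\mathrm{Sp}(2n-2r)}(\gamma_{r+1},\dots,\gamma_n).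
\end{equation}
We need $r=1$ and $r=2$. The module $V_{\mathrm{GL}_2}(a,b)=\operatorname{Sym}^{a-b}\mathbb{C}^2\otimes\det^b$ has the weights $(a-j,b+j)$, $0\le j\le a-b$, each with multiplicity one.

\section{A parity count in $\mathrm{Sp}(4)$}\label{sec:sp4}

Take $G=\mathrm{Sp}(4)$, $\lambda=\nu=k(l,l)$ and $\mu=(k,k)$ with $k,l\ge1$. By Lemma~\ref{lem:prv}, $c(\lambda,\mu,\nu)$ is the dimension of the space of $v\in V(k,k)_0$ with $e_1v=0$ and $e_2^{kl+1}v=0$. The vector $e_2^{kl+1}v$ has weight $(0,2kl+2)$, which violates $|x_2|\le k$ in \eqref{eq:hull}, so the second condition is empty. Thus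
\begin{equation}\label{eq:sp4}
c\bigl(k(l,l),k(1,1),k(l,l)\bigr)=\dim K_k,\qquad K_k=\{v\in V(k,k)_0: e_1v=0\}.
\end{equation}
Along the line of weights $j\alpha_1=(j,-j)$, the module $E=V(1,1)$ has multiplicities $1,1,1$, a single three-dimensional $\mathfrak{sl}_2$-module, so $e_1$ is injective on $E_0$ and $K_1=0$. The module $V(2,2)$ has multiplicities $1,1,2,1,1$, which leaves one trivial summand, so $\dim K_2=1$. This agrees with Example~\ref{ex:five}, which is the case $l=1$. The pattern continues.

\begin{lemma}\label{lem:parity}
Let $k\ge1$ and let $q\in\operatorname{Sym}^2E$ be the invariant element given by the symmetric form on $E$. Then $V(k,k)\cong\operatorname{Sym}^kE/q\operatorname{Sym}^{k-2}E$, where $\operatorname{Sym}^{-1}E=0$. Moreover $\dim V(k,k)_0=\lfloor k/2\rfloor+1$, and $\dim K_k$ is $1$ for $k$ even and $0$ for $k$ odd.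
\end{lemma}

\begin{proof}
Let $x_\pm,y_\pm,z$ be a basis of $E$ of weights $\pm(1,1)$, $\pm(1,-1)$, $0$, and let $H_k=\operatorname{Sym}^kE/q\operatorname{Sym}^{k-2}E$. Multiplication by $q$ is injective and preserves weights, so each weight multiplicity of $H_k$ is the difference of those of $\operatorname{Sym}^kE$ and $\operatorname{Sym}^{k-2}E$. The image of $x_+^k$ in $H_k$ is nonzero, since the weight $(k,k)$ does not occur in $\operatorname{Sym}^{k-2}E$. It is killed by $\mathfrak{n}$, since $x_+$ is: none of $(1,1)+\alpha$ with $\alpha$ a positive root is a weight of $E$. So $V(k,k)\subset H_k$. The Weyl dimension formula for $\mathrm{Sp}(4)$ reads $\dim V(a,b)=\frac16(a+2)(b+1)(a-b+1)(a+b+3)$, and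
\[
\dim H_k=\binom{k+4}{4}-\binom{k+2}{4}=\frac{(k+1)(k+2)(8k+12)}{24}=\dim V(k,k).
\]
Hence $H_k=V(k,k)$.

The sum of the weight spaces $V(k,k)_{j\alpha_1}$, $j\in\mathbb{Z}$, is a module for the $\mathfrak{sl}_2$ of the root $\alpha_1$, with $\alpha_1^\vee$ acting by $2j$ on the $j$th summand. In a finite-dimensional $\mathfrak{sl}_2$-module the raising operator maps the $0$-eigenspace onto the $2$-eigenspace, so
\[
\dim K_k=\dim V(k,k)_0-\dim V(k,k)_{\alpha_1}.
\]
The monomials of weight $0$ in $\operatorname{Sym}^mE$ are $(x_+x_-)^a(y_+y_-)^bz^c$ with $2a+2b+c=m$. Their number $s_m$ is the number of pairs $a,b\ge0$ with $a+b\le\lfloor m/2\rfloor$, and $s_m=0$ for $m<0$. For $m\ge0$ the difference $s_m-s_{m-2}$ counts the pairs with $a+b=\lfloor m/2\rfloor$, so it is $\lfloor m/2\rfloor+1$. The monomials of weight $\alpha_1=(1,-1)$ in degree $m$ are $y_+$ times the monomials of weight $0$ in degree $m-1$. Therefore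
\[
\dim V(k,k)_0=s_k-s_{k-2}=\Bigl\lfloor\frac k2\Bigr\rfloor+1,\qquad
\dim V(k,k)_{\alpha_1}=s_{k-1}-s_{k-3}=\Bigl\lfloor\frac{k-1}2\Bigr\rfloor+1,
\]
and the difference is $1$ for $k$ even and $0$ for $k$ odd.
\end{proof}

So the triples $((l,l),(1,1),(l,l))$ have the multiplicities required in Theorem~\ref{thm:general}. Their sum $(2l+1,2l+1)$ is odd in both coordinates, and the Conjecture does not apply to them.

\section{The construction in $\mathrm{Sp}(8)$}\label{sec:sp8}

We want the space $K_k$ to reappear for a triple whose sum is even. Write $\nu=\lambda+\kappa$, so that $\lambda+\mu+\nu=2\lambda+\mu+\kappa$. In $\mathrm{Sp}(4)$ we had $\mu=(1,1)$ and $\kappa=(0,0)$ in the same two coordinates, which forces odd entries. In higher rank they can be separated. Let $\mu=(a,b,1,1)$. By \eqref{eq:levi} the face $x_1+x_2=a+b$ carries $V_{\mathrm{GL}_2}(a,b)\boxtimes V(1,1)$, and the Weyl group moves it to the face $x_3+x_4=a+b$, on which $\mathrm{Sp}(4)$ acts in the coordinates $1,2$. The weights on this face that vanish in these coordinates are $\kappa=(0,0,a-j,b+j)$ with $0\le j\le a-b$.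 To impose $e_1v=0$ we take $\lambda=(l,l,l_3,l_4)$. Then
\[
\lambda+\mu+\nu=(2l+a,\ 2l+b,\ 2l_3+a-j+1,\ 2l_4+b+j+1).
\]
This is even exactly when $a,b$ are even and $j$ is odd, and the smallest choice is $a=4$, $b=2$, $j=1$. For divisibility by $N$ the first two coordinates force $N\mid a-b$, so we take $a=N+2$, $b=2$, $j=1$.

\begin{proposition}\label{prop:key}
Let $N\ge1$ and let $l,l_3,l_4$ be integers with $l_3>l_4\ge0$ and $l\ge l_3+N+1$. Put
\begin{gather*}
\lambda=(l,l,l_3,l_4),\qquad\mu=(N+2,2,1,1),\qquad\kappa=(0,0,N+1,3),\\
\nu=\lambda+\kappa=(l,\ l,\ l_3+N+1,\ l_4+3).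
\end{gather*}
Then $\lambda,\mu,\nu$ are dominant weights of $\mathrm{Sp}(8)$, and for $k\ge1$ the number $c(k\lambda,k\mu,k\nu)$ is $1$ if $k$ is even and $0$ if $k$ is odd.
\end{proposition}

\begin{proof}
We have $l>l_3>l_4\ge0$ and $N+2>2>1$, so $\lambda$ and $\mu$ are dominant. For $\nu$, we have $l\ge l_3+N+1$ by hypothesis, and $l_3+N+1\ge(l_4+1)+2$ because $l_3>l_4$ and $N\ge1$. By Lemma~\ref{lem:prv}, $c(k\lambda,k\mu,k\nu)$ is the dimension of the space of $v\in V(k\mu)_{k\kappa}$ with
\[
e_1v=0,\qquad e_2^{k(l-l_3)+1}v=0,\qquad e_3^{k(l_3-l_4)+1}v=0,\qquad e_4^{kl_4+1}v=0 .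
\]

\emph{The last three conditions are empty.} By \eqref{eq:hull}, a weight $x$ of $V(k\mu)$ satisfies $|x_i|\le k(N+2)$ and $|x_i|+|x_j|\le k(N+4)$ for $i\ne j$. Let $v$ have weight $k\kappa=(0,0,k(N+1),3k)$.
\begin{itemize}
\item The vector $e_2^mv$ has weight $(0,m,k(N+1)-m,3k)$, with $x_2+x_4=m+3k$. It vanishes for $m>k(N+1)$, and $k(l-l_3)+1>k(N+1)$ because $l\ge l_3+N+1$.
\item The vector $e_3^mv$ has weight $(0,0,k(N+1)+m,3k-m)$, with $x_3=k(N+1)+m$. It vanishes for $m>k$, and $k(l_3-l_4)+1>k$ because $l_3>l_4$.
\item The vector $e_4v$ has weight $(0,0,k(N+1),3k+2)$, with $x_3+x_4=k(N+4)+2$. It vanishes, so $e_4^{kl_4+1}v=0$.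
\end{itemize}

\emph{The weight space.} Let $F_0$ and $F$ be the sums of the weight spaces of $V(k\mu)$ with $x_1+x_2=k(N+4)$ and with $x_3+x_4=k(N+4)$, respectively. By Lemma~\ref{lem:face} and \eqref{eq:levi} with $r=2$, the space $F_0$ is the module $V_{\mathrm{GL}_2}(k(N+2),2k)\boxtimes V(k,k)$ for the Levi subgroup $L=\mathrm{GL}_2\times\mathrm{Sp}(4)$, with $\mathrm{GL}_2$ in the coordinates $1,2$ and $\mathrm{Sp}(4)$ in the coordinates $3,4$. Let $s\in\mathrm{Sp}(8)$ exchange $b_1\leftrightarrow b_3$, $b_2\leftrightarrow b_4$, $b'_1\leftrightarrow b'_3$, $b'_2\leftrightarrow b'_4$. It normalizes $T$ and maps the weight space of weight $(x_1,x_2,x_3,x_4)$ onto that of weight $(x_3,x_4,x_1,x_2)$, so $F=sF_0$. An element $g$ of $L'=sLs^{-1}$ acts on $F$ as $s^{-1}gs$ acts on $F_0$. Hence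
\[
F\cong V_{\mathrm{GL}_2}(k(N+2),2k)\boxtimes V(k,k)
\]
as a module for $L'=\mathrm{GL}_2\times\mathrm{Sp}(4)$, now with $\mathrm{GL}_2$ in the coordinates $3,4$ (simple root $\alpha_3$) and $\mathrm{Sp}(4)$ in the coordinates $1,2$ (simple roots $\alpha_1$ and $2\varepsilon_2$). The last two coordinates of $k\kappa$ sum to $k(N+4)$, so $V(k\mu)_{k\kappa}\subset F$ and
\begin{equation}\label{eq:weightspace}
V(k\mu)_{k\kappa}=V_{\mathrm{GL}_2}(k(N+2),2k)_{(k(N+1),\,3k)}\otimes V(k,k)_0 .
\end{equation}
The first factor is a line, because $(k(N+1),3k)=(k(N+2)-j,2k+j)$ with $j=k$, and $0\le k\le kN$ as $N\ge1$.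

\emph{The condition $e_1v=0$.} The element $e_1$ lies in the Lie algebra of the factor $\mathrm{Sp}(4)$ of $L'$ and is a root vector for its simple root $\varepsilon_1-\varepsilon_2$. It acts on the second factor of \eqref{eq:weightspace} only. The solution space is therefore isomorphic to $K_k$, and Lemma~\ref{lem:parity} gives its dimension.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sp8}]
Take $N=2$, $l=4$, $l_3=1$, $l_4=0$ in Proposition~\ref{prop:key}; the hypotheses $1>0\ge0$ and $4\ge1+2+1$ hold, and the weights are those of the theorem. For $k=1$ we get $c(\lambda,\mu,\nu)=0$, so $(\lambda,\mu,\nu)\notin C_{\mathrm{Rep}}$: concretely, $V(\mu)_{(0,0,3,3)}$ is a line, identified by \eqref{eq:weightspace} with $E_0$, on which $e_1$ is injective. For $k=2$ we get $c(2\lambda,2\mu,2\nu)=1$, so $(\lambda,\mu,\nu)=\frac12(2\lambda,2\mu,2\nu)\in C$. Finally $\lambda+\mu+\nu=(12,10,6,4)\in2\mathbb{Z}^4$, and Lemma~\ref{lem:centralizer} gives $(\lambda+\mu+\nu)(t)=1$ whenever $Z_G(t)$ is semisimple.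
\end{proof}

Since $\mathrm{Sp}(8)$ is simply connected and the root system $C_4$ is not simply laced, Theorem~\ref{thm:sp8} disproves the Conjecture.

\begin{remark}
The position of $\lambda$ matters on both sides. If $\lambda_1>\lambda_2\ge l_3+N+1$, the first condition becomes $e_1^mv=0$ with $m>k$. It is empty, since $(m,-m)$ is not a weight of $V(k,k)$, and the multiplicity is $\dim V(k,k)_0=\lfloor k/2\rfloor+1\ge1$. If instead $l_3=l_4$ and $N\ge2$ (so that $\nu$ is still dominant), the third condition becomes $e_3v=0$. The element $e_3$ acts on the first factor of \eqref{eq:weightspace}, where the weight is not the highest one, so it is injective and the multiplicity is $0$ for all $k\geq1$.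
\end{remark}

\begin{remark}
The same recipe in $\mathrm{Sp}(6)$, with $\mathrm{GL}_1$ in place of $\mathrm{GL}_2$, has $\mu=(a,1,1)$, $\kappa=(0,0,a)$ and $\lambda=(l,l,l_3)$. The second coordinate of $\lambda+\mu+\nu$ is then $2l+1$, which is odd. This is why the construction starts in rank four.
\end{remark}

\section{All moduli and all ranks}\label{sec:general}

To raise the rank we add a large first coordinate to each weight, in such a way that the whole computation takes place on a face.

\begin{lemma}\label{lem:rank}
Let $\lambda,\mu,\nu$ be dominant weights of $\mathrm{Sp}(2n)$, and let $A\ge\lambda_1$, $B\ge\mu_1$ be integers with $A+B\ge\nu_1$. Then, with the left side computed in $\mathrm{Sp}(2n+2)$,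
\[
c\bigl((A,\lambda),(B,\mu),(A+B,\nu)\bigr)=c(\lambda,\mu,\nu).
\]
\end{lemma}

\begin{proof}
The inequalities make the three new weights dominant. Let $F_A\subset V(A,\lambda)$ and $F_B\subset V(B,\mu)$ be the parts on which the first coordinate takes its maximal value $A$, respectively $B$. By Lemma~\ref{lem:face} and \eqref{eq:levi} with $r=1$, they are isomorphic to $V(\lambda)$ and $V(\mu)$ as modules for the subgroup $\mathrm{Sp}(2n)$ in the last $n$ coordinates. On $V(A,\lambda)\otimes V(B,\mu)$ the first coordinate is at most $A+B$, and the part where it equals $A+B$ is $F_A\otimes F_B$. So every vector $v$ of weight $(A+B,\nu)$ lies in $F_A\otimes F_B$, and it is killed by every root vector whose root has positive first coordinate. The other positive roots of $\mathrm{Sp}(2n+2)$ are the positive roots of $\mathrm{Sp}(2n)$. Thus the highest weight vectors of weight $(A+B,\nu)$ for $\mathrm{Sp}(2n+2)$ are the highest weight vectors of weight $\nu$ for $\mathrm{Sp}(2n)$ in $F_A\otimes F_B\cong V(\lambda)\otimes V(\mu)$.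
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\emph{The case $n=4$.} In Proposition~\ref{prop:key},
\[
\lambda+\mu+\nu=(2l+N+2,\ 2l+2,\ 2l_3+N+2,\ 2l_4+4),
\]
which lies in $N\mathbb{Z}^4$ if $l\equiv l_3\equiv-1$ and $l_4\equiv-2$ modulo $N$. Take $l=3N-1$, $l_3=N-1$, $l_4=N-2$. Then $l_3>l_4$, $l_4\ge0$ because $N\ge2$, and $l=3N-1\ge2N=l_3+N+1$. The weights are
\begin{gather*}
\lambda=(3N-1,\,3N-1,\,N-1,\,N-2),\qquad\mu=(N+2,\,2,\,1,\,1),\\
\nu=(3N-1,\,3N-1,\,2N,\,N+1),
\end{gather*}
their sum is $(7N,6N,3N,2N)$, and Proposition~\ref{prop:key} gives the multiplicities.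

\emph{From $n$ to $n+1$.} Let $(\lambda,\mu,\nu)$ be a triple as in the theorem for $\mathrm{Sp}(2n)$. Choose multiples $A,B$ of $N$ with $A\ge\lambda_1$, $B\ge\mu_1$, $A+B\ge\nu_1$. The sum of $(A,\lambda)$, $(B,\mu)$, $(A+B,\nu)$ is $(2A+2B,\lambda+\mu+\nu)\in N\mathbb{Z}^{n+1}$. The inequalities persist after multiplication by $k$, so Lemma~\ref{lem:rank} applied to $k\lambda,k\mu,k\nu$ with $kA,kB$ shows that the $k$th multiple of the new triple has multiplicity $c(k\lambda,k\mu,k\nu)$. Induction on $n$ proves the first statement.

\emph{The consequences.} Let $G=\mathrm{Sp}(2n)\times G'$, so that $P=\mathbb{Z}^n\oplus P'$, and $G$ is simply connected and not simply laced. Given $N\ge2$, extend the triple above by $0$ on $G'$. The group $G'$ acts trivially on the corresponding representations, so the numbers $c(k\lambda,k\mu,k\nu)$ do not change. The case $k=2$ shows that $(\lambda,\mu,\nu)$ is an integral point of $C$, the case $k=1$ shows that it is not in $C_{\mathrm{Rep}}$, and $\lambda+\mu+\nu\in N\mathbb{Z}^n\oplus0\subset NP$.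

(a) Take $N=2$. For $t=(t^{(1)},t')$ in the maximal torus of $G$ we have $Z_G(t)=Z_{\mathrm{Sp}(2n)}(t^{(1)})\times Z_{G'}(t')$. If this group is semisimple, its center is finite, so the center of the first factor is finite and that factor is semisimple. Lemma~\ref{lem:centralizer} then gives $(\lambda+\mu+\nu)(t)=(\lambda+\mu+\nu)(t^{(1)})=1$. The triple satisfies the hypotheses of the Conjecture and not its conclusion.

(b) If $\Lambda\subset P$ has finite index $m$, then $\Lambda\supset NP$ with $N=2m\ge2$. The triple for this $N$ is an integral point of $C$ with sum in $\Lambda$, and it is not in $C_{\mathrm{Rep}}$.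

(c) For the triple in (b), the hypothesis gives $c(d\lambda,d\mu,d\nu)\ne0$, so $d$ is even.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Conjectures and Open Problems},
\texttt{http://www.aimath.org/WWN/buildings/buildings.pdf}

\end{thebibliography}
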